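\title{Counterexamples to a conjecture of Erd\H{o}s on $\sum f(n)/n$ for periodic $f$}

\begin{abstract}
A conjecture of Erd\H{o}s asserts that if $f$ has period $q\ge2$, with $f(n)=\pm1$ for $q\nmid n$ and $f(n)=0$ for $q\mid n$, then $\sum_{n\ge1}f(n)/n\ne0$ whenever the series converges. We show that the conjecture is false. In our counterexamples $f$ is, on each set $\{n:\gcd(n,q)=g\}$, a Legendre symbol with a sign. The series is then a rational combination of values $L(1,\chi_p)$, and its vanishing reduces to a problem on signed sums of integers, which we solve with a theorem of Birch. Every integer coprime to $6$ divides infinitely many periods of counterexamples. For counterexamples of this type the period $q$ must be a square, prime to $3$, with $q/\varphi(q)>2$, and the constant $2$ is sharp.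
\end{abstract}

\section{The conjecture and the main results}\label{sec:intro}

A function $f:\mathbb{N}\to\mathbb{C}$ has \emph{period} $q$ if $f(n+q)=f(n)$ for all $n\ge1$. We take the following conjecture from \cite{Source}.

\medskip
\noindent\textbf{Conjecture (Erd\H{o}s).} \emph{Let $q\ge2$ be an integer and let $f$ be a function with period $q$ such that $f(n)\in\{-1,1\}$ for $1\le n\le q-1$ and $f(q)=0$. Then
\[
\sum_{n=1}^{\infty}\frac{f(n)}{n}\ne0
\]
whenever the series converges.}
\medskip

The case $q=1$ is excluded because it forces $f\equiv0$. A \emph{counterexample with period $q$} is a function $f$ as in the conjecture whose series converges to $0$. The zeros of $f$ are exactly the multiples of $q$, so $f$ determines $q$.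

The series converges if and only if $f(1)+\dots+f(q-1)=0$. Indeed, if $\mu$ is the mean of $f$ over a period, then $f-\mu$ has bounded partial sums, so $\sum(f(n)-\mu)/n$ converges by Dirichlet's test, while $\sum\mu/n$ converges only for $\mu=0$. A sum of $q-1$ signs can vanish only if $q$ is odd, so only odd $q$ matter.

The first cases support the conjecture. For $q=3$ the sum is $\pm\bigl((1-\frac12)+(\frac14-\frac15)+\cdots\bigr)\ne0$. For $q=5$ we may assume $f(1)=1$, and the signs $f(1),\dots,f(4)$ are $++--$, $+-+-$ or $+--+$. In each case every block of five consecutive terms starting at $n=x+1$, $5\mid x$, has a positive sum; for the last pattern this sum is $\frac1{(x+1)(x+2)}-\frac1{(x+3)(x+4)}$.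

There is also a structural reason to expect the conjecture. For an odd prime $p$ let $\chi_p$ be the Legendre symbol: $\chi_p(n)=0$ if $p\mid n$, $\chi_p(n)=1$ if $n$ is a nonzero square modulo $p$, and $\chi_p(n)=-1$ otherwise. It is completely multiplicative, has period $p$ and mean $0$, and $\chi_p(-1)=(-1)^{(p-1)/2}$. The function $f=\chi_p$ satisfies the hypotheses with $q=p$, and its series is
\[
L(1,\chi_p)=\sum_{n\ge1}\frac{\chi_p(n)}n,
\]
which is positive by the class number formula (recalled in Section~\ref{sec:converse}). The conjecture extends this nonvanishing from one sign pattern to all of them. For each $q$ there are finitely many patterns, and a sum equal to $0$ would be an exact relation with no visible source.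

Such a source exists when $q$ has many divisors.

\begin{theorem}\label{thm:A}
The conjecture is false: infinitely many integers $q$ are periods of counterexamples.
\end{theorem}

For a finite set $S$ of odd primes put
\[
A(S)=\prod_{r\in S}\frac r{r-1},\qquad R_S=\prod_{r\in S}r,
\]
so that $A(S)=n/\varphi(n)$ for every $n$ whose set of prime factors is $S$, and consider the condition
\begin{equation}\label{eq:star}\tag{$\ast$}
\text{for every $p\in S$ there is $s\in S\setminus\{p\}$ with $p\nmid s-\chi_p(s)$.}
\end{equation}
This condition is mild. For primes $s\ne p$ the congruence $s\equiv\chi_p(s)\pmod p$ holds exactly when $s\equiv1\pmod p$, or $s\equiv-1\pmod p$ and $p\equiv3\pmod4$. In particular it fails if $p\ge5$ and $s\equiv2\pmod p$, and it always holds if $p=3$.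

\begin{theorem}\label{thm:B}
Let $S$ be a finite set of primes $\ge5$ that satisfies $A(S)>2$ and \eqref{eq:star}. Let $P>\max S+1$ be a prime with $p\nmid P-\chi_p(P)$ for all $p\in S$ (for example, $P\equiv2\pmod p$ for all $p\in S$). Then there is an even integer $T$ such that for every sufficiently large even $t$ the integer $q=R_S^{\,t}P^T$ is the period of a counterexample.
\end{theorem}

Primes such as $P$ are supplied by Dirichlet's theorem: if $\gcd(a,k)=1$, then the sum of $1/r$ over the primes $r\equiv a\pmod k$ diverges, and in particular there are infinitely many such primes.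

\begin{proof}[Proof of Theorem~\ref{thm:A} from Theorem~\ref{thm:B}]
Take $S=\{5,7,11,13,17,19,23\}$. Then
\[
A(S)=\frac{37182145}{18247680}>2 .
\]
For $p\in S\setminus\{5\}$ take $s=5$ in \eqref{eq:star}: the number $5-\chi_p(5)\in\{4,6\}$ is not divisible by $p\ge7$. For $p=5$ take $s=7$: here $7-\chi_5(7)=8$. By Dirichlet's theorem there is a prime $P>24$ with $P\equiv2\pmod{R_S}$. Theorem~\ref{thm:B} applies, and different $t$ give different $q$.
\end{proof}

Section~\ref{sec:reduction} reduces the problem to choosing signs in finite sums of integer weights. Section~\ref{sec:obstructions} finds three obstructions to such a choice; they explain the hypotheses of Theorem~\ref{thm:B}. Sections~\ref{sec:full} and~\ref{sec:weights} show that the weights have enough subset sums, and Section~\ref{sec:construction} proves the theorem and produces even and odd counterexamples with a prescribed divisor of the period. Section~\ref{sec:converse}, the only one that uses Baker's theorem and the class number formula in a proof, shows to what extent the hypotheses are necessary.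

\section{Functions of character type}\label{sec:reduction}

Let $q>1$ be odd. Sort the integers $n\ge1$ by $g=\gcd(n,q)$, or equivalently by the divisor $e=q/g$ of $q$. The class of $e$ consists of the numbers $(q/e)m$ with $\gcd(m,e)=1$. If $p$ is any prime factor of $e$, then $\chi_p(m)=\pm1$ for all these $m$, so we may put $f=\pm\chi_p(m)$ on the class. The class then contributes a \emph{rational multiple} of $L(1,\chi_p)$, and different classes that use the same $p$ can cancel.

To record the multiples, let $p$ be an odd prime and $e\ge1$ odd, and put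
\[
W_p(e)=e\prod_{r\mid e}\Bigl(1-\frac{\chi_p(r)}r\Bigr)=\prod_{r^a\|e,\ a\ge1}r^{a-1}\bigl(r-\chi_p(r)\bigr),
\]
where $r$ runs over primes. This is a positive integer, multiplicative in $e$, with $W_p(p^a)=p^a$. For $p\mid e$ define the \emph{weight}
\[
w_p(e)=W_p(e)/p=W_p(e/p).
\]
Since $r-\chi_p(r)$ is even for every odd prime $r\ne p$,
\begin{equation}\label{eq:parity}
\text{$w_p(e)$ is odd if and only if $e$ is a power of $p$.}
\end{equation}

\begin{lemma}\label{lem:reduction}
Let $q>1$ be odd. For each divisor $e>1$ of $q$ choose a prime $p(e)\mid e$ and a sign $\varepsilon_e\in\{-1,1\}$. For $n\ge1$ let $g=\gcd(n,q)$ and $e=q/g$, and put $f(n)=0$ if $e=1$ and $f(n)=\varepsilon_e\chi_{p(e)}(n/g)$ if $e>1$. Then $f$ has period $q$, $f(q)=0$, $f(n)=\pm1$ for $q\nmid n$, and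
\[
\sum_{n\ge1}\frac{f(n)}n=\frac1q\sum_{p\mid q}p\,L(1,\chi_p)\sum_{e:\,p(e)=p}\varepsilon_e\,w_p(e),
\]
the series being convergent.
\end{lemma}

\begin{proof}
We have $e=1$ exactly when $q\mid n$. If $e>1$, then $\gcd(n/g,e)=1$ and $p(e)\mid e$, so $f(n)=\pm1$. Replacing $n$ by $n+q$ keeps $g$ and adds $e\equiv0\pmod{p(e)}$ to $n/g$, so $f$ has period $q$. Splitting a partial sum into classes gives
\[
\sum_{n\le X}\frac{f(n)}n=\sum_{1<e\mid q}\varepsilon_e\,\frac eq\sum_{\substack{m\le Xe/q\\ \gcd(m,e)=1}}\frac{\chi_{p(e)}(m)}m .
\]
Fix $e$ and write $p=p(e)$. We detect the condition $\gcd(m,e)=1$ with the M\"obius function $\mu$ and write $m=dk$: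
\[
\sum_{\substack{m\le Y\\ \gcd(m,e)=1}}\frac{\chi_p(m)}m=\sum_{d\mid e}\frac{\mu(d)\chi_p(d)}d\sum_{k\le Y/d}\frac{\chi_p(k)}k .
\]
As $Y\to\infty$ this tends to $L(1,\chi_p)\prod_{r\mid e}(1-\chi_p(r)/r)$. Multiplying by $\varepsilon_e e/q$ gives $\varepsilon_eW_p(e)L(1,\chi_p)/q$, and $W_p(e)=p\,w_p(e)$.
\end{proof}

A function $f$ as in Lemma~\ref{lem:reduction} is said to be \emph{of character type}. We say that $e$ is \emph{assigned} to the prime $p(e)$. The function $f$ is a counterexample as soon as
\begin{equation}\label{eq:balance}
\sum_{e:\,p(e)=p}\varepsilon_e\,w_p(e)=0\qquad\text{for every prime }p\mid q .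
\end{equation}
Nothing is lost by asking each coefficient to vanish separately: Proposition~\ref{prop:D} shows that \eqref{eq:balance} is also necessary.

\begin{example}\label{ex:1225}
Let $q=5^2\cdot7^2=1225$. Since $\chi_5(7)=\chi_7(5)=-1$, we have $W_5(7)=8$, $W_5(49)=56$, $W_7(5)=6$, $W_7(25)=30$, and the weights are
\[
\begin{array}{c|cccccccc}
e&5&25&7&49&35&175&245&1225\\ \hline
w_5(e)&1&5&-&-&8&40&56&280\\
w_7(e)&-&-&1&7&6&30&42&210
\end{array}
\]
Each column must be used in exactly one row. Assign $e=7,35,49$ to the prime $7$, with signs $+,+,-$. The three classes, those with $\gcd(n,q)=175,35,25$, contribute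
\[
\frac{7}{1225}\,L(1,\chi_7)\,(1+6-7)=0 .
\]
This is the exact cancellation on which the counterexamples rest. It does not extend to all classes, under any assignment. The divisor $e=1225$ must be assigned to $5$ or to $7$, and its weight exceeds the sum of all other weights in its row: $280>1+5+8+40+56=110$ and $210>1+7+6+30+42=86$.
\end{example}

\section{Three obstructions}\label{sec:obstructions}

A signed sum of integers can be forced to be nonzero by parity, by a congruence, or by one term that outweighs the others. All three occur in \eqref{eq:balance}.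

\begin{lemma}\label{lem:obstructions}
Let $q>1$ be odd and suppose that some choice of $p(e)$ and $\varepsilon_e$ satisfies \eqref{eq:balance}. Then
\begin{enumerate}
\item[(a)] $q$ is a perfect square;
\item[(b)] the set of primes dividing $q$ satisfies \eqref{eq:star}, and in particular $3\nmid q$;
\item[(c)] $q/\varphi(q)>2$.
\end{enumerate}
\end{lemma}

\begin{proof}
Write $q=\prod_r r^{t_r}$ with all $t_r\ge1$, and let $p\mid q$.

(a) The divisors $p,p^2,\dots,p^{t_p}$ can only be assigned to $p$, and by \eqref{eq:parity} they give exactly the odd terms in the equation for $p$. A vanishing sum has an even number of odd terms, so $t_p$ is even.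

(b) Suppose that $p\mid s-\chi_p(s)$ for all primes $s\mid q$, $s\ne p$. Let $p\mid e\mid q$ and $e\ne p$. If $e=p^j$ with $j\ge2$, then $w_p(e)=p^{j-1}$; otherwise $e$ has a prime factor $s\ne p$, and $s-\chi_p(s)$ divides $w_p(e)$. In both cases $p\mid w_p(e)$. As $w_p(p)=1$ and $p$ is assigned to $p$, the sum in \eqref{eq:balance} is $\equiv\pm1\pmod p$, a contradiction. For $p=3$ the supposition is always true, so $3\nmid q$.

(c) Now let $p=p(q)$. By \eqref{eq:balance} the weight $w_p(q)$ is at most the sum of the other weights assigned to $p$, so $2w_p(q)\le\sum_{p\mid e\mid q}w_p(e)$. The right side factors over the primes dividing $q$. Dividing by $w_p(q)=p^{t_p-1}\prod_{r\ne p}r^{t_r-1}(r-\chi_p(r))$ we obtain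
\[
2\le\Bigl(\sum_{b=0}^{t_p-1}p^{-b}\Bigr)\prod_{r\mid q,\ r\ne p}\Bigl(\sum_{i=0}^{t_r-1}r^{-i}+\frac1{r^{t_r-1}(r-\chi_p(r))}\Bigr),
\]
where the last term in the factor for $r$ comes from the exponent $0$. The first factor is less than $p/(p-1)$. The factor for $r$ is at most $r/(r-1)$, because
\[
\frac1{r^{t_r-1}(r-\chi_p(r))}\le\frac1{r^{t_r-1}(r-1)}=\sum_{i\ge t_r}r^{-i}.
\]
Hence $2<\prod_{r\mid q}r/(r-1)=q/\varphi(q)$.
\end{proof}

Parts (a), (b), (c) correspond to the even exponents, to \eqref{eq:star} and to $A(S)>2$ in Theorem~\ref{thm:B}; the restriction to primes $\ge5$ costs nothing, by (b).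

\begin{remark}\label{rem:size}
There is no small solution of \eqref{eq:balance}. A set of at most six primes $\ge5$ has $A\le A(\{5,7,11,13,17,19\})=1616615/829440<2$. So $q$ has at least seven prime factors, all $\ge5$ and with even exponents, and $q\ge37182145^2>10^{15}$. We therefore need a mechanism that produces the signs without listing the weights.
\end{remark}

\section{Full families}\label{sec:full}

The mechanism is a family of weights whose signed sums take every value that size and parity allow, apart from a bounded margin. Such a family cancels whatever the remaining weights add up to.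

A \emph{family} $V$ is a finite list of positive integers, repetitions allowed, and $\Sigma(V)$ is the sum of its members. A \emph{subset sum} of $V$ is the sum of a subfamily. A \emph{signed sum} of $V$ is a number $\sum_{v\in V}\pm v$; if the members with sign $-$ add up to $\sigma$, it equals $\Sigma(V)-2\sigma$.

\begin{definition}
Let $d\ge0$ be an integer. A family $V$ is \emph{$d$-full} if $\Sigma(V)\ge2d$ and every integer in $[d,\Sigma(V)-d]$ is a subset sum of $V$.
\end{definition}

For example, $(2,3,4,5)$ has the subset sums $0,2,3,\dots,12,14$, so it is $2$-full but not $1$-full. A margin $d$ cannot be avoided for our weights: if all primes involved are $\ge5$, then $w_p(p)=1$ and every other weight is at least $4$, so $2$ and $3$ are not subset sums. What matters is that $d$ stays fixed while $\Sigma(V)$ grows.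

\begin{lemma}\label{lem:signed}
If $V$ is $d$-full, $x\equiv\Sigma(V)\pmod2$ and $|x|\le\Sigma(V)-2d$, then $x$ is a signed sum of $V$.
\end{lemma}

\begin{proof}
The number $\sigma=(\Sigma(V)-x)/2$ is an integer in $[d,\Sigma(V)-d]$, hence a subset sum, and $x=\Sigma(V)-2\sigma$.
\end{proof}

\begin{lemma}\label{lem:extend}
If $V$ is $d$-full and $1\le v\le\Sigma(V)-2d+1$, then the family obtained by adding $v$ to $V$ is $d$-full.
\end{lemma}

\begin{proof}
Its subset sums include the integers in $[d,\Sigma(V)-d]$ and in $[d+v,\Sigma(V)+v-d]$. As $d+v\le\Sigma(V)-d+1$, these are all the integers in $[d,\Sigma(V)+v-d]$.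
\end{proof}

In the construction a full family will sometimes be available only after multiplication by an integer $a$. It can then cancel only multiples of $a$, and the residue modulo $a$ has to be corrected first. Members congruent to $1$ modulo $a$ do this, one step at a time.

\begin{lemma}\label{lem:scaled}
Let $a\ge1$. Let $\mathcal A$ be a family with $\Sigma(\mathcal A)$ even that has at least $a-1$ members congruent to $1$ modulo $a$. Let $V$ be $d$-full with $\Sigma(V)$ even, and assume $\Sigma(\mathcal A)\le a(\Sigma(V)-2d)$. Then there are a signed sum $y$ of $\mathcal A$ and a signed sum $x$ of $V$ with $y+ax=0$.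
\end{lemma}

\begin{proof}
Let $k\in\{0,\dots,a-1\}$ satisfy $k\equiv\Sigma(\mathcal A)/2\pmod a$. Give the sign $-$ to $k$ members of $\mathcal A$ that are $\equiv1\pmod a$, and the sign $+$ to all others. If $\sigma$ is the sum of these $k$ members, then $\sigma\equiv k\pmod a$, so $y=2(\Sigma(\mathcal A)/2-\sigma)$ is divisible by $2a$. Thus $x=-y/a$ is an even integer with $|x|\le\Sigma(\mathcal A)/a\le\Sigma(V)-2d$, and Lemma~\ref{lem:signed} applies.
\end{proof}

For instance, let $a=3$, $\mathcal A=(1,4,7,8)$ and $V=(2,3,4,5)$. Then $\Sigma(\mathcal A)/2=10$, $k=1$, $y=-1+4+7+8=18$ and $x=-6=-2-3+4-5$.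

\section{The weights of one prime form a full family}\label{sec:weights}

For an odd integer $n$ and a prime $p\mid n$ let
\[
V_p(n)=\bigl(w_p(e)\bigr)_{p\mid e\mid n}=\bigl(W_p(e')\bigr)_{e'\mid n/p}
\]
be the family of all weights that $p$ could receive from the divisors of $n$. The goal of this section is the following statement.

\begin{proposition}\label{prop:full}
Let $S$ be a finite set of primes $\ge5$ with $A(S)>2$, let $p\in S$, and suppose that some $s\in S\setminus\{p\}$ satisfies $p\nmid s-\chi_p(s)$. Then there are integers $d\ge0$ and $t_1\ge1$, depending only on $S$ and $p$, such that $V_p(n)$ is $d$-full for every $n=\prod_{r\in S}r^{t_r}$ with all $t_r\ge t_1$.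
\end{proposition}

The plan is to add the weights in increasing order with Lemma~\ref{lem:extend}. This needs two things: a full subfamily to start from, with a sum much larger than its margin, and a guarantee that each large weight is exceeded, by a fixed proportion, by the sum of the smaller ones. The first comes from Birch's theorem and the hypothesis on $s$, the second from $A(S)>2$.

\subsection*{The starting family}

The weights of the divisors composed of $p$ and $s$ are $W_p(p^b)=p^b$ and $W_p(p^bs^{i+1})=(s-\chi_p(s))\,p^bs^i$. This leads to sums of distinct numbers $p^bs^i$.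

\begin{theorem}[Birch \cite{Birch}]\label{thm:birch}
If $p,s>1$ are coprime integers, then every sufficiently large integer is a sum of distinct numbers $p^as^b$ with $a,b\ge0$.
\end{theorem}

The theorem concerns an infinite set and controls only the lower end of the range of subset sums. We need finite families whose subset sums also reach up to a bounded distance from the total.

\begin{lemma}\label{lem:birchfull}
Let $p\ne s$ be primes, let $u_1<u_2<\cdots$ be the elements of $\{p^as^b:a,b\ge0\}$, and let $U_j=u_1+\dots+u_j$. There are $d_0,j_0$ such that $(u_1,\dots,u_j)$ is $d_0$-full for all $j\ge j_0$.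
\end{lemma}

\begin{proof}
We use three properties of the sequence.

(i) \emph{$u_{j+1}\le\frac32u_j$ for all large $j$.} The number $\theta=\log p/\log s$ is irrational by unique factorization, so the fractional parts of $\theta,2\theta,\dots$ are dense in $[0,1]$. Choose $x\ge1$ with $0<x\theta-y<\log\frac32/\log s$, where $y=\lfloor x\theta\rfloor$. Then $1<p^xs^{-y}<\frac32$. Exchanging $p$ and $s$ gives $x',y'\ge0$ with $1<s^{y'}p^{-x'}<\frac32$. If $u=p^as^b\ge p^{x'}s^y$, then $b\ge y$ or $a\ge x'$, so $up^xs^{-y}$ or $us^{y'}p^{-x'}$ is a term of the sequence in $(u,\frac32u)$.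

(ii) \emph{For every $h$ there are infinitely many $j$ with $u_{j+1}-u_j\ge h$.} Otherwise at least $X/h-O(1)$ terms would be $\le X$, but at most $(1+\log_2X)^2$ are.

(iii) By Theorem~\ref{thm:birch} there is $h\ge1$ such that every integer $\ge h$ is a sum of distinct $u_i$. For an integer in $[h,u_{j+1}-1]$ such a sum involves only $u_1,\dots,u_j$.

Choose $k$ such that $u_{j+1}\le\frac32u_j$ for all $j\ge k$, $u_{k+1}\ge2h$ and $u_{k+2}-u_{k+1}\ge h$. For $j\ge k+1$ let $M_j$ be the largest integer such that all integers in $[h,M_j]$ are subset sums of $(u_1,\dots,u_j)$. We claim that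
\begin{equation}\label{eq:Mj}
M_j\ge u_{j+1}+h-1\qquad(j\ge k+1).
\end{equation}
Property (iii) alone gives only $M_j\ge u_{j+1}-1$; the large gap supplies the missing $h$ once, and the induction preserves it. By (iii), the subset sums of $(u_1,\dots,u_{k+1})$ include the integers in $[h,u_{k+2}-1]$ and those in $[u_{k+1}+h,\,2u_{k+1}-1]$. Since $u_{k+2}\ge u_{k+1}+h$, no integer is missed between the two intervals. Therefore
\[
M_{k+1}\ge2u_{k+1}-1=\tfrac32u_{k+1}+\tfrac12u_{k+1}-1\ge u_{k+2}+h-1 .
\]
If \eqref{eq:Mj} holds for $j$, then $[h,M_j]$ and $[h+u_{j+1},M_j+u_{j+1}]$ miss no integer between them, so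
\[
M_{j+1}\ge M_j+u_{j+1}\ge2u_{j+1}+h-1\ge u_{j+2}+h-1 .
\]
This proves \eqref{eq:Mj}, and it shows that $U_j-M_j$ does not increase for $j\ge k+1$. With $c=U_{k+1}-M_{k+1}\ge0$ we get $M_j\ge U_j-c$. Take $d_0=\max(h,c)$ and $j_0\ge k+1$ with $U_{j_0}\ge2d_0$.
\end{proof}

\subsection*{Large weights are outweighed by smaller ones}

\begin{lemma}\label{lem:growth}
Let $S$ be a finite set of primes $\ge5$ with $A(S)>2$, and let $p$ be an odd prime. There are $K,t_0,\delta>0$ such that for every $n=\prod_{r\in S}r^{t_r}$ with all $t_r\ge t_0$ and every $e\mid n$ with $W_p(e)\ge K$,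
\[
\sum_{\substack{e'\mid n\\ W_p(e')<W_p(e)}}W_p(e')\ge(1+\delta)\,W_p(e).
\]
\end{lemma}

If all exponents of $e$ are large, the divisors $e/c$ with small $c$ suffice, and their total relative weight is close to $A(S)-1>1$. If some exponent is small, these divisors may not exist. But then there is room to raise that exponent, and lowering a large exponent in exchange produces many divisors of $n$ whose weight is comparable to that of $e$.

\begin{proof}
Write $W=W_p$. Since $A(S)=\prod_{r\in S}(1+r^{-1}+r^{-2}+\cdots)>2$, there are an integer $m\ge1$ and $0<\delta\le1$ with $\prod_{r\in S}(1+r^{-1}+\dots+r^{-m})\ge2+\delta$. Let $R=\max S$, $k_0=2R$ and $t_0=m+k_0$. Let $a_*>m$ be an integer with $2^{a_*-1}>(R+1)^{k_0}$, and put $K=\prod_{r\in S}(r+1)^{a_*}$. Let $e=\prod_{r\in S}r^{a_r}$ divide $n$ with $W(e)\ge K$.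

\emph{Case 1: $a_r>m$ for all $r\in S$.} Let $c>1$ divide $\prod_{r\in S}r^m$. All exponents of $e/c$ are at least $1$, so $W(e/c)=W(e)/c<W(e)$. The sum of $1/c$ over these $c$ is at least $(2+\delta)-1$, which gives the claim.

\emph{Case 2: $a_r\le m$ for some $r\in S$.} Fix such an $r$. Since $W(u^a)\le(u+1)^a$ for every $u\in S$ and $a\ge0$, the inequality $W(e)\ge K$ forces $a_s\ge a_*$ for some $s\in S$, and $s\ne r$ because $a_*>m$. For $1\le k\le k_0$ let
\[
\rho_k=\frac{W(r^{a_r+k})}{W(r^{a_r})}=\begin{cases}r^k&\text{if }a_r\ge1,\\ r^{k-1}(r-\chi_p(r))&\text{if }a_r=0,\end{cases}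
\]
so that $1<\rho_k\le(R+1)^{k_0}$. Let $l_k\ge1$ be the integer with $s^{l_k-1}\le\rho_k<s^{l_k}$. From $2^{l_k-1}\le\rho_k<2^{a_*-1}$ we get $l_k<a_*\le a_s$. Put $e_k=e\,r^k/s^{l_k}$. It divides $n$ because $a_r+k\le t_0\le t_r$. Its exponent of $s$ is at least $1$, so
\[
W(e_k)=W(e)\,\rho_k\,s^{-l_k}\in\bigl[W(e)/s,\,W(e)\bigr).
\]
The $e_k$ have different exponents of $r$, so they are distinct, and their weights add up to at least $k_0W(e)/s\ge2W(e)\ge(1+\delta)W(e)$.
\end{proof}

\subsection*{Proof of Proposition~\ref{prop:full}}

Let $g=s-\chi_p(s)$, and let $u_j,U_j,d_0,j_0$ be as in Lemma~\ref{lem:birchfull} for $p$ and $s$.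

\emph{Base.} The numbers $gu_i=W_p(su_i)$ produce only multiples of $g$, so we add powers of $p$ to reach the other residues. This is where the hypothesis on $s$ enters: as $p\nmid g$, Euler's theorem gives $p^{b_i}\equiv1\pmod g$ for $b_i=i\varphi(g)$. Let
\[
F_j=\bigl(gu_1,\dots,gu_j,\ p^{b_1},\dots,p^{b_{g-1}}\bigr),\qquad L=p^{b_1}+\dots+p^{b_{g-1}},\qquad d=gd_0+L .
\]
The members of $F_j$ are the values of $W_p$ at the distinct integers $su_1,\dots,su_j$, $p^{b_1},\dots,p^{b_{g-1}}$, and $\Sigma(F_j)=gU_j+L$. Let $j\ge j_0$ with $\Sigma(F_j)\ge2d$. We claim that $F_j$ is $d$-full. Let $N$ be an integer with $d\le N\le\Sigma(F_j)-d=g(U_j-d_0)$, and let $k\in\{0,\dots,g-1\}$ with $k\equiv N\pmod g$. Then $N'=N-(p^{b_1}+\dots+p^{b_k})$ is a multiple of $g$ with $gd_0=d-L\le N'\le g(U_j-d_0)$. So $N'/g$ is a subset sum of $(u_1,\dots,u_j)$, and $N$ is a subset sum of $F_j$.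

\emph{Extension.} Let $K,t_0,\delta$ be as in Lemma~\ref{lem:growth}. Since $d$ does not depend on $j$, we can fix $j\ge j_0$ with
\[
\Sigma(F_j)-2d\ge\max(K,\,2d/\delta).
\]
Choose $t_1\ge t_0+1$ so large that the integers $su_i$ $(i\le j)$ and $p^{b_i}$ $(i\le g-1)$ divide $n/p$ whenever all $t_r\ge t_1$. For such $n$, $F_j$ is a subfamily of $V_p(n)$. Add the remaining members of $V_p(n)$ to $F_j$ in nondecreasing order, and let $X$ be the current family when $v$ is about to be added. If $v\le\Sigma(F_j)-2d$, then $v\le\Sigma(X)-2d$. Otherwise $v>K$ and $\delta v>2d$. All members of $V_p(n)$ smaller than $v$ are already in $X$, and all exponents of $n/p$ are at least $t_0$, so Lemma~\ref{lem:growth} for $n/p$ gives $\Sigma(X)\ge(1+\delta)v\ge v+2d$. In both cases Lemma~\ref{lem:extend} applies, with the same $d$ at every step. \qed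

\section{The construction}\label{sec:construction}

Proposition~\ref{prop:full} does not solve \eqref{eq:balance} directly. The family $V_p(n)$ uses \emph{all} divisors of $n$ that are divisible by $p$, while a divisor can be assigned to one prime only, and most divisors are divisible by several primes. The auxiliary prime $P$ resolves the competition. With $Q=R_S^{\,t}$, the divisors of $QP^T$ fall into layers $\{P^je':e'\mid Q\}$, each a copy of the divisors of $Q$. Every prime of $S$ receives a layer of its own, in which it finds its full family multiplied by a constant. The prime $P$ keeps a block of lower layers, which form its own full family, together with what is left over in the upper layers.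

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $S=\{p_1,\dots,p_m\}$.

\emph{Constants.} By $A(S)>2$ and \eqref{eq:star}, Proposition~\ref{prop:full} applies to $(S,p_i)$ for each $i$; call its constants $d_i,t^{(i)}$. It also applies to $(S\cup\{P\},P)$: we have $A(S\cup\{P\})>A(S)>2$, and any $s\in S$ satisfies $0<s-\chi_P(s)\le s+1<P$, which is the only use of $P>\max S+1$ beyond $P\notin S$. Call these constants $d_P,t^*$. Fix an even $T\ge t^*+m$, put $\tau=T-m\ge t^*$, and let
\[
a_i=W_{p_i}(P^{\tau+i})=P^{\tau+i-1}\bigl(P-\chi_{p_i}(P)\bigr)\qquad(1\le i\le m).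
\]
Only now do we choose $t$: let $t$ be any even integer with
\begin{equation}\label{eq:t}
t\ge\max_i\bigl(t^*,\,t^{(i)},\,a_i\varphi(a_i)\bigr),\qquad 5^{t-1}\ge\max_i\bigl(4d_i,\,4d_P,\,2mP^{T}\bigr).
\end{equation}
Put $Q=R_S^{\,t}$ and $q=QP^T$.

\emph{Assignment.} Write each divisor $e>1$ of $q$ as $e=P^je'$ with $0\le j\le\tau+m$ and $e'\mid Q$, and define $p(e)$ as follows.
\[
\begin{array}{l|l|l}
\text{layer}&\text{condition on }e'&p(e)\\ \hline
j=0&e'>1&\text{least prime factor of }e'\\
1\le j\le\tau&\text{none}&P\\
j=\tau+i,\ 1\le i\le m&p_i\mid e'&p_i\\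
j=\tau+i,\ 1\le i\le m&p_i\nmid e'&P
\end{array}
\]
In every case $p(e)\mid e$. The equations \eqref{eq:balance} for different primes involve different signs, so we treat them one at a time.

\emph{The equation for $p=p_i$.} Write $a=a_i$ and $V=V_p(Q)$. The divisors assigned to $p$ lie in the layers $0$ and $\tau+i$. Let $\mathcal A$ be the family of weights from layer $0$; it is a subfamily of $V$. The weights from layer $\tau+i$ are
\[
w_p(P^{\tau+i}e')=a\,w_p(e'),\qquad p\mid e'\mid Q,
\]
that is, the members of $V$ multiplied by $a$. We check the hypotheses of Lemma~\ref{lem:scaled}.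

The family $V$ is $d_i$-full because $t\ge t^{(i)}$. Both $\mathcal A$ and $V$ contain $1,p,\dots,p^{t-1}$, the weights of $e=p,\dots,p^t$, and by \eqref{eq:parity} these are their only odd members. As $t$ is even, $\Sigma(\mathcal A)$ and $\Sigma(V)$ are even. The hypothesis $p\nmid P-\chi_p(P)$ gives $p\nmid a$, so $p^{b\varphi(a)}\equiv1\pmod a$ for all $b\ge0$; without it the powers $p,p^2,\dots$ would not be units modulo $a$. The exponents $b\varphi(a)$ with $0\le b\le a-1$ are at most $t-1$ by \eqref{eq:t}, so $\mathcal A$ has at least $a$ members $\equiv1\pmod a$. Finally, $\Sigma(V)\ge p^{t-1}\ge4d_i$ and $a\ge P-1\ge2$, so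
\[
\Sigma(\mathcal A)\le\Sigma(V)\le2\bigl(\Sigma(V)-2d_i\bigr)\le a\bigl(\Sigma(V)-2d_i\bigr).
\]
Lemma~\ref{lem:scaled} gives signs in layer $0$ with total $y$ and signs in layer $\tau+i$ with total $ax$ such that $y+ax=0$.

\emph{The equation for $P$.} The layers $1,\dots,\tau$ give the family $V=V_P(QP^\tau)$, which is $d_P$-full because $t,\tau\ge t^*$. The other divisors assigned to $P$ are $P^{\tau+i}e'$ with $1\le i\le m$ and $e'\mid Q/p_i^t$. Give them all the sign $+$; their total is
\[
z=\sum_{i=1}^mP^{\tau+i-1}\sum_{e'\mid Q/p_i^t}W_P(e').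
\]
We must show that $-z$ is a signed sum of $V$. By \eqref{eq:parity} the odd weights are those with $e'=1$, one in each layer, so $\Sigma(V)\equiv\tau$ and $z\equiv m\pmod2$. Since $\tau+m=T$ is even, $z\equiv\Sigma(V)\pmod2$.

For the size, the leftover weights carry a higher power of $P$, but this power is fixed, while each leftover layer lacks one prime of $S$ altogether, and that loss grows with $t$. Let $\lambda_r=\sum_{b=0}^tW_P(r^b)$ for $r\in S$; then $\lambda_r\ge W_P(r^t)\ge r^{t-1}\ge5^{t-1}$. Layer $1$ alone gives
\[
\Sigma(V)\ge\sum_{e'\mid Q}W_P(e')=\prod_{r\in S}\lambda_r\ge5^{t-1}\ge4d_P ,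
\]
and $\sum_{e'\mid Q/p_i^t}W_P(e')=\lambda_{p_i}^{-1}\prod_{r\in S}\lambda_r\le5^{-(t-1)}\Sigma(V)$. By \eqref{eq:t},
\[
z\le mP^{T}\,5^{-(t-1)}\,\Sigma(V)\le\tfrac12\Sigma(V)\le\Sigma(V)-2d_P .
\]
By Lemma~\ref{lem:signed}, $-z$ is a signed sum of $V$, and with these signs the total for $P$ is $0$.

So \eqref{eq:balance} holds for every prime dividing $q$, and Lemma~\ref{lem:reduction} gives a counterexample with period $q$.
\end{proof}

The counterexamples just constructed are of character type. This gives control over their symmetry, and the freedom in $S$ gives control over the period.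

\begin{corollary}\label{cor:C}
\begin{enumerate}
\item[(a)] Every integer $N\ge1$ coprime to $6$ divides infinitely many periods $q$ of counterexamples.
\item[(b)] If all primes dividing $N$ are $\equiv1\pmod4$, the counterexamples in \textup{(a)} can be taken even: $f(q-n)=f(n)$ for $1\le n<q$.
\item[(c)] If $3\nmid N$ and all primes dividing $N$ are $\equiv3\pmod4$, they can be taken odd: $f(q-n)=-f(n)$ for $1\le n<q$.
\end{enumerate}
\end{corollary}

\begin{proof}
Let $\mathcal C$ be the set of all primes $\ge5$ in case (a), of all primes $\equiv1\pmod4$ in case (b), and of all primes $\equiv3\pmod4$ other than $3$ in case (c). Let $(s_0,s_1)=(5,13)$ in cases (a) and (b), and $(s_0,s_1)=(7,11)$ in case (c). By Dirichlet's theorem $\sum_{r\in\mathcal C}1/r=\infty$, and $A(S)\ge1+\sum_{r\in S}1/r$. So there is a finite set $S\subset\mathcal C$ with $A(S)>2$ that contains $s_0$, $s_1$ and the primes dividing $N$.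

Condition \eqref{eq:star} holds. For $p\ne s_0$ take $s=s_0$: the number $s_0-\chi_p(s_0)\in\{4,6,8\}$ has no prime factor $\ge5$. For $p=s_0$ take $s=s_1$: here $13-\chi_5(13)=14$ is prime to $5$, and $11-\chi_7(11)=10$ is prime to $7$. By Dirichlet's theorem for the modulus $4R_S$ there is a prime $P\in\mathcal C$ with $P>\max S+1$ and $P\equiv2\pmod{R_S}$. Theorem~\ref{thm:B} gives counterexamples of character type with periods $q=R_S^{\,t}P^T$ for all large even $t$, and $N\mid q$ for large $t$. This proves (a).

For $1\le n<q$, the integers $n$ and $q-n$ have the same $g$ and $e$, and $(q-n)/g=e-n/g\equiv-n/g\pmod{p(e)}$. Hence $f(q-n)=\chi_{p(e)}(-1)f(n)$. Since $p(e)\in\mathcal C$, the factor is $1$ in case (b) and $-1$ in case (c).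
\end{proof}

\section{Necessary conditions and the constant 2}\label{sec:converse}

A function of character type could conceivably have a vanishing series without \eqref{eq:balance}, through a linear relation among the numbers $L(1,\chi_p)$ with rational coefficients. We exclude this, so that the obstructions of Section~\ref{sec:obstructions} apply to all counterexamples of character type. Three standard facts are needed.

\emph{Class number formula.} If $p\equiv3\pmod4$, then $L(1,\chi_p)=2\pi h/(\omega\sqrt p)$, where $h$ is the class number of $\mathbb{Q}(\sqrt{-p})$ and $\omega$ is its number of roots of unity. If $p\equiv1\pmod4$, then $L(1,\chi_p)=2h\log\eta_p/\sqrt p$, where $h$ is the class number and $\eta_p>1$ the fundamental unit of $\mathbb{Q}(\sqrt p)$. We use only that there are positive rationals $\kappa_p$ with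
\[
L(1,\chi_p)=\begin{cases}\kappa_p\,\pi/\sqrt p&\text{if }p\equiv3\pmod4,\\ \kappa_p\log\eta_p/\sqrt p&\text{if }p\equiv1\pmod4,\end{cases}
\]
and that the conjugate of $\eta_p$ is $\pm\eta_p^{-1}$, a unit having norm $\pm1$.

\emph{Baker's theorem.} If $\lambda_1,\dots,\lambda_k$ are complex numbers with all $\exp(\lambda_j)$ algebraic, and they are linearly independent over $\mathbb{Q}$, then they are linearly independent over the field $\overline{\mathbb{Q}}$ of algebraic numbers.

\emph{Multiquadratic fields.} If $\mathcal P$ is a finite set of primes and $p_0\in\mathcal P$, the field $\mathbb{Q}(\sqrt p:p\in\mathcal P)$ has an automorphism $\sigma_{p_0}$ that sends $\sqrt{p_0}$ to $-\sqrt{p_0}$ and fixes $\sqrt p$ for $p\ne p_0$.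

\begin{proposition}\label{prop:D}
Let $q>1$ be odd, let $f$ be of character type with period $q$, and suppose that $\sum_{n\ge1}f(n)/n=0$. Then \eqref{eq:balance} holds for every prime $p\mid q$; $q$ is a perfect square; the set of primes dividing $q$ satisfies \eqref{eq:star}; in particular $3\nmid q$; and $q/\varphi(q)>2$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:obstructions} it suffices to prove \eqref{eq:balance}. Let $\mathcal P$ be the set of primes dividing $q$, and let $\mathcal P_1,\mathcal P_3$ be the subsets of primes $\equiv1$ and $\equiv3\pmod4$. Put $c_p=p\sum_{p(e)=p}\varepsilon_ew_p(e)\in\mathbb{Z}$. By Lemma~\ref{lem:reduction} and the class number formula,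
\begin{equation}\label{eq:relation}
\sum_{p\in\mathcal P_1}\frac{c_p\kappa_p}{\sqrt p}\,\log\eta_p+\Bigl(-i\sum_{p\in\mathcal P_3}\frac{c_p\kappa_p}{\sqrt p}\Bigr)\pi i=0 .
\end{equation}
This is a linear relation with algebraic coefficients among $\pi i$ and the $\log\eta_p$, which are logarithms of the algebraic numbers $-1$ and $\eta_p$.

These logarithms are linearly independent over $\mathbb{Q}$. Suppose $n_0\pi i+\sum_{p\in\mathcal P_1}n_p\log\eta_p=0$ with integers $n_0,n_p$. The imaginary part gives $n_0=0$, and the real part gives $\prod_p\eta_p^{n_p}=1$. Let $p_0\in\mathcal P_1$. Applying $\sigma_{p_0}$ replaces $\eta_{p_0}$ by $\pm\eta_{p_0}^{-1}$ and fixes the other units. Dividing the first identity by the transformed one gives $\eta_{p_0}^{2n_{p_0}}=\pm1$, so $n_{p_0}=0$ because $\eta_{p_0}>1$.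

By Baker's theorem all coefficients in \eqref{eq:relation} vanish. Thus $c_p=0$ for $p\in\mathcal P_1$, and $\sum_{p\in\mathcal P_3}(c_p\kappa_p/p)\sqrt p=0$. For $p_0\in\mathcal P_3$, apply $\sigma_{p_0}$ to the last identity and subtract; the result is $2(c_{p_0}\kappa_{p_0}/p_0)\sqrt{p_0}=0$. Hence $c_p=0$ for all $p\in\mathcal P$, which is \eqref{eq:balance}.
\end{proof}

For the periods $q=R_S^{\,t}P^T$, Proposition~\ref{prop:D} requires $A(S)\frac P{P-1}>2$, while Theorem~\ref{thm:B} assumes $A(S)>2$. The two conditions approach each other as $P$ grows, and this makes the constant $2$ sharp in the following sense. The \emph{radical} of an integer is the product of its distinct prime factors.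

\begin{corollary}\label{cor:E}
Let $S$ be a finite set of primes $\ge5$ satisfying \eqref{eq:star}. Then $A(S)>2$ if and only if for arbitrarily large primes $P$ there is a counterexample of character type whose period $q$ has radical $PR_S$.
\end{corollary}

\begin{proof}
If $A(S)>2$, apply Theorem~\ref{thm:B} with primes $P\equiv2\pmod{R_S}$, which can be taken arbitrarily large by Dirichlet's theorem. Conversely, suppose $A(S)\le2$. Equality would mean $R_S=2\prod_{r\in S}(r-1)$, which is impossible because $R_S$ is odd. So $A(S)<2$. If $P\notin S$ and $q$ has radical $PR_S$, then $q/\varphi(q)=A(S)\frac P{P-1}$, and this is less than $2$ for all large $P$. By Proposition~\ref{prop:D}, no such $q$ is the period of a counterexample of character type.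
\end{proof}

\begin{thebibliography}{9}

\bibitem{Birch}
B.~J.~Birch, \emph{Note on a problem of Erd\H{o}s}, Proc. Cambridge Philos. Soc. \textbf{55} (1959), 370--373.

\bibitem{Source}
\emph{Linear independence of logarithms of cyclotomic numbers and a conjecture of Livingston},
\texttt{https://\allowbreak www-cambridge-org.\allowbreak ezproxyberklee.\allowbreak flo.org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak 0FF737B76ED7E0FAB2705D778E7BAAC8/\allowbreak S0008439519000468a.pdf/\allowbreak linear-\allowbreak independence-\allowbreak of-\allowbreak logarithms-\allowbreak of-\allowbreak cyclotomic-\allowbreak numbers-\allowbreak and-\allowbreak a-\allowbreak conjecture-\allowbreak of-\allowbreak livingston.pdf}.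

\end{thebibliography}
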